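# Second derived subgroups of finite $3$-groups with transfer kernel type in sections c and E

## 1. Alternating forms and an operator of determinant one

Take an abelian group $E$ generated by two elements $e$ and $Xe$, where $X$ is an endomorphism of $E$ with $X^2e=-3e-3Xe$. The operator $1+X$ sends $e\mapsto e+Xe$ and $Xe\mapsto Xe+X^2e=-3e-2Xe$. Its matrix of coefficients $\begin{pmatrix}1&-3\\1&-2\end{pmatrix}$ has determinant $1$. The matrix $\begin{pmatrix}0&-3\\1&-3\end{pmatrix}$ of $X$ has determinant $3$. The whole talk rests on what this does to alternating forms.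

**Lemma 1.** Let $E=\mathbb Ze+\mathbb ZXe$ be an abelian group with an endomorphism $X$ such that $(X^2+3X+3)e=0$, and let $\beta\colon E\times E\to C$ be biadditive and alternating, with $C$ an abelian group. Then for all $a,b\in E$
$$\beta((1+X)a,(1+X)b)=\beta(a,b),\qquad \beta(Xa,Xb)=3\beta(a,b).\tag{1}$$

*Proof.* All four expressions are biadditive and alternating in $(a,b)$, so they are determined by their value at $(a,b)=(e,Xe)$. There
$$\beta(e+Xe,\,-3e-2Xe)=-2\beta(e,Xe)-3\beta(Xe,e)=\beta(e,Xe),$$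
$$\beta(Xe,\,-3e-3Xe)=-3\beta(Xe,e)=3\beta(e,Xe).\qquad\square$$

No freeness is assumed: $E$ may be finite, and it will be.

Here is what the lemma is for. Let $G$ be a group in which $G'$ has class at most $2$. Then $G''$ is generated by the values of the alternating form $[m,m']$ on the abelian group $G'/G''$. Suppose that $G'/G''$ were of the form $E$, with some $x\in G$ acting on it by conjugation as $1+X$. Then Lemma 1 says that $x$ fixes every value of the form, that is, $x$ centralizes $G''$. A statement about third-level commutators would follow from a $2\times2$ determinant. We shall see that for the $3$-groups of this talk the situation is almost exactly this one.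

## 2. Transfer kernel types and the conjecture on $G''$

**Conventions.** We write $a^g=g^{-1}ag$ and $[a,g]=a^{-1}a^g$, and $[A,B,C]=[[A,B],C]$. The lower central series is $\gamma_1=G$, $\gamma_{j+1}=[\gamma_j,G]$, so $\gamma_2=G'$. The center is $\zeta_1(G)$, the nilpotency class is $\mathrm{cl}(G)$, the derived length is $\mathrm{dl}(G)$. If $|G|=3^n$, the coclass is $\mathrm{cc}(G)=n-\mathrm{cl}(G)$; a nonabelian group of order $27$ has class $2$ and coclass $1$. A group is center-by-metabelian if $G''\le\zeta_1(G)$.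

**Transfer.** Let $H$ be a subgroup of finite index in $G$ and $G=\bigsqcup_i r_iH$. For $g\in G$ write $gr_i=r_{\pi(i)}h_i$ with $h_i\in H$. The textbook facts are that $V_H(g)=\prod_ih_i\,H'$ does not depend on the $r_i$ and that $V_H$ is a homomorphism $G\to H/H'$, hence a homomorphism $G/G'\to H/H'$. Let $H$ be normal of index $3$. For $g\notin H$ take the transversal $1,g,g^2$; the $h_i$ are $1,1,g^3$, so $V_H(g)=g^3H'$. For $h\in H$ and any $g\notin H$ the same transversal gives $V_H(h)=h\,h^g\,h^{g^2}H'$.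

**Transfer kernel type.** Let $G$ be a finite $3$-group with $G/G'$ of type $(3,3)$, let $H_1,\dots,H_4$ be its maximal subgroups, and $V_i=V_{H_i}$. Put $\varkappa(i)=0$ if $\ker V_i=G/G'$, and $\varkappa(i)=j$ if $\ker V_i=H_j/G'$. The tuple $\varkappa(G)=(\varkappa(1),\dots,\varkappa(4))$, up to renumbering of the $H_i$, is the transfer kernel type (TKT) of $G$.

**Order $27$ by hand.** Let $G$ be nonabelian of order $27$. Every $H_i$ is abelian, and for $h\in H_i$, $g\notin H_i$, $z=[h,g]$ central, we get $V_i(h)=h\cdot hz\cdot hz^2=h^3z^3=h^3$. So all four transfers are the cube map. If $G$ has exponent $3$, then $\varkappa=(0,0,0,0)$. If $G$ has exponent $9$, the cube map is a homomorphism $G/G'\to G'$ (class $2$ gives $(ab)^3=a^3b^3[b,a]^3=a^3b^3$). It is nonzero, so its kernel is some $H_j/G'$ and $\varkappa=(j,j,j,j)$.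

The types we care about are the following.

- Section E: E.6, $(1,1,2,2)$; E.14, $(3,1,2,2)\sim(4,1,2,2)$; E.8, $(1,1,3,4)$; E.9, $(3,1,3,4)\sim(4,1,3,4)$.
- Section c: c.18, $(0,1,2,2)$; c.21, $(0,1,3,4)$.

The following is posed in "Finite 3-Groups as viewed from Class Field Theory", http://www.algebra.at/GroupsStAndrews2013.pdf.

**Conjecture.** Let $G$ be a finite $3$-group with TKT in section c or E. If $G$ is non-metabelian, then $G''\le\zeta_1(G)$, so $G$ is center-by-metabelian and $\mathrm{dl}(G)=3$.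

A known result of Mayer places these groups in the descendant trees of $\langle243,6\rangle$ and $\langle243,8\rangle$; nothing below uses it. The conjecture is true, and more can be said.

**Theorem A.** Let $G$ be a finite $3$-group with $G/G'$ of type $(3,3)$ and TKT in section c or E. Then $G''\le\zeta_1(G)$. Hence, if $G$ is non-metabelian, $G$ is center-by-metabelian and $\mathrm{dl}(G)=3$.

**Theorem B.** Let $G$ be as in Theorem A, $M=G/G''$, $c=\mathrm{cl}(M)$. Then:

1. $c\ge3$ and $|M|=3^{c+2}$. The group $G''$ is cyclic and central. If $|G''|=3^k$, then $k\le\lfloor(c-2)/2\rfloor$.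
2. $\mathrm{cl}(G)\in\{c,c+1\}$. Correspondingly $\mathrm{cc}(G)=k+2$ if $\mathrm{cl}(G)=c$, and $\mathrm{cc}(G)=k+1$ if $\mathrm{cl}(G)=c+1$.
3. The bound in 1 is sharp for every $c\ge3$, attained by groups of type c.18 and also by groups of type c.21. For every odd $c\ge5$ it is attained for each of the six types. (For section E and even $c\ge4$ we only construct examples with $k=\lfloor(c-3)/2\rfloor$.)

Two observations prepare the ground.

**Passing to quotients.** Every maximal subgroup $H$ contains $G'$, so $H'\ge G''$. If $N\le G''$ is normal in $G$, then $N\le H'$, so $(H/N)'=H'/N$ and $V_{H/N}(gN)$ is the image of $V_H(g)$ under $H/H'\cong(H/N)/(H/N)'$. Hence $G$ and $G/N$ have the same TKT; in particular $G$ and $G/G''$ do.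

**Numbering.** Renumber so that $\varkappa$ is literally one of the listed tuples. By inspection,
$$\varkappa(2)=1,\qquad\varkappa(1)\ne2,\qquad(\varkappa(3),\varkappa(4))\in\{(2,2),(3,4)\}.\tag{2}$$
Condition (2) alone implies that no three entries are equal. With $(3,4)$ the last three entries $1,3,4$ are distinct. With $(2,2)$ three equal entries would force $\varkappa(1)=2$. So the order-$27$ groups above are far from our types.

## 3. The commutator form, and why congruences are not enough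

Let $G$ be as in Theorem A, $M=G/G''$, and $K=[G'',G]$; we want $K=1$.

**Reduction to $[K,G]=1$.** The purpose is to make commutators of elements of $G'$ biadditive. It is enough to prove $K=[K,G]$, because then $K=1$ by nilpotency. Pass to $G/[K,G]$. Since $[K,G]\le G''$, neither the TKT nor $M$ changes, and $K$ is replaced by $K/[K,G]$. So we may assume $[K,G]=1$, and must show $K=1$.

**The form.** Recall the three subgroups lemma: if a normal subgroup contains two of $[A,B,C]$, $[B,C,A]$, $[C,A,B]$, it contains the third. Here $[G'',G,G]=[K,G]=1$ and $[G,G'',G]=1$, so $[G,G,G'']=1$, that is, $[G',G'']=1$. Thus $G''$ is abelian, which we write additively, and $G'$ has class at most $2$. Hence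
$$\omega\colon M'\times M'\to G'',\qquad\omega(mG'',m'G'')=[m,m']$$
is well defined, biadditive and alternating, and its values generate $G''$.

**The action of $G$.** For $g\in G$ put $\varphi_g(w)=[w,g]$ for $w\in G''$. Since $K$ is central, $[ww',g]=[w,g]^{w'}[w',g]=[w,g][w',g]$, so $\varphi_g\colon G''\to K$ is a homomorphism, and it vanishes on $K$. Write $M'$ additively as a module over $\mathbb Z[M/M']$, so $[m,g]=(g-1)m$. This ring is commutative, so writing the action on the left causes no ambiguity. From $[m,m']^g=[m^g,m'^g]$, expanding $g=1+(g-1)$,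
$$\varphi_g(\omega(m,m'))=\omega((g-1)m,m')+\omega(m,(g-1)m')+\omega((g-1)m,(g-1)m').\tag{3}$$

Now choose $x\in H_2\setminus G'$, $y\in H_1\setminus G'$, and put $s=[y,x]$, $X=x-1$, $Y=y-1$, $t=Ys$, using the same letters for images in $M$. The sensible first attempt is to feed into (3) whatever the transfer kernels say about the module $M'$. As we shall see in Section 5, evaluating transfers naturally gives congruences modulo $\gamma_4(M)$ or $\gamma_5(M)$. Suppose one knows $X^2s=-3s-3Xs+e$ with an error $e$ in some $\gamma_j(M)$. With $u=\omega(s,Xs)$, formula (3) gives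
$$\varphi_x(u)=\omega(s,X^2s)+\omega(Xs,X^2s)=\bigl(-3u+\omega(s,e)\bigr)+\bigl(3u+\omega(Xs,e)\bigr)=\omega(s,e)+\omega(Xs,e),$$
$$\varphi_y(u)=\omega(t,Xs)+\omega(s,YXs)+\omega(t,YXs).$$
The main terms cancel, which is Lemma 1. The error terms do not: a deep $e$ only places $\omega(s,e)$ deep in the lower central series of $G$, and nothing says it vanishes. This is where the attempt stops. The relations for $X^2s$ and $YXs$ must hold exactly, and something must be said about $\omega(t,Xs)$ as well. So the work is to upgrade congruences to equalities.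

**Proposition 2.** Let $M$ be a finite metabelian $3$-group with $M/M'$ of type $(3,3)$ satisfying (2). Choose $x\in H_2\setminus M'$, $y\in H_1\setminus M'$, and put $s=[y,x]$, $X=x-1$, $Y=y-1$, $t=Ys=[s,y]$. Then
$$Xt=Yt=0,\quad3t=0,\quad YXs=0,\quad(X^2+3X+3)s=0,\quad M'=\mathbb Zs+\mathbb ZXs+\mathbb Zt.\tag{4}$$
In particular $t$ is central in $M$. Moreover $c:=\mathrm{cl}(M)\ge3$ and $|M|=3^{c+2}$.

So $M'$ is the group $E$ of Lemma 1 (with $e=s$), plus one extra central element $t$ of order dividing $3$. We first see that this suffices.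

## 4. Centrality of $G''$ from the module relations

We continue with $[K,G]=1$ and the notation of Section 3, and grant Proposition 2 for $M=G/G''$. Let $T\in G'$ be a lift of $t$.

**Step 1: values on $t$ lie in $K$.** This handles the extra generator to first order. Let $N=\langle T\rangle G''$. Since $t$ is central in $M$, $N$ is normal and $[N,G]\le G''$, so $[N,G,G]\le K$ and $[G,N,G]\le K$. By the three subgroups lemma $[G',N]=[G,G,N]\le K$. That is, $\omega(t,m)\in K$ for all $m\in M'$.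

**Step 2: $\omega(t,Xs)=0$.** This is the value that appears in $\varphi_y(u)$. By Step 1, $\omega(t,s)\in K$, and $\varphi_x$ vanishes on $K$. By (3) and $Xt=0$,
$$0=\varphi_x(\omega(t,s))=\omega(Xt,s)+\omega(t,Xs)+\omega(Xt,Xs)=\omega(t,Xs).$$

**Step 3: generators of $G''$.** This reduces everything to one element. As $M'=\mathbb Zs+\mathbb ZXs+\mathbb Zt$, the group $G''$ is generated by $u=\omega(s,Xs)$, by $\omega(t,s)\in K$, and by $\omega(t,Xs)=0$.

**Step 4: $x$ and $y$ centralize $G''$.** On $K$ both $\varphi_x,\varphi_y$ vanish, so only $u$ is left. By Lemma 1 with $E=\mathbb Zs+\mathbb ZXs$ and $1+X=x$,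
$$\varphi_x(u)=\omega(xs,xXs)-\omega(s,Xs)=0.$$
By (3), with $Ys=t$, $YXs=0$ and Step 2, $\varphi_y(u)=\omega(t,Xs)=0$.

Since $G/G'$ is generated by the images of $x,y$ and $G'$ is the Frattini subgroup, $G=\langle x,y\rangle$ by the Burnside basis theorem. So $G$ centralizes $G''$, that is, $K=1$. Undoing the reduction, $G''\le\zeta_1(G)$ for the original $G$, and $G'''=[G'',G'']=1$. If $G$ is non-metabelian, $G''\ne1$ and $\mathrm{dl}(G)=3$. Theorem A is proved once Proposition 2 is. $\blacksquare$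

## 5. The metabelian quotient: proof of Proposition 2

**Preliminaries.** We collect the formulas used throughout. By the Burnside basis theorem $M=\langle x,y\rangle$. Modulo the normal closure of $s=[y,x]$ the group $M$ is abelian, so $M'$ is generated by $s$ as a $\mathbb Z[X,Y]$-module. Each $g-1$ lies in the ideal $I$ generated by $X,Y$, so $\gamma_{j+1}=X\gamma_j+Y\gamma_j$ for $j\ge2$. Hence $\gamma_j=I^{j-2}M'$, and $X,Y$ act nilpotently.

Put $\xi=x^3$, $\eta=y^3$; both lie in $M'$. Clearly $X\xi=[x^3,x]=0$ and $Y\eta=0$. Since $y^x=ys$ and $x^y=xs^{-1}$,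
$$X\eta=y^{-3}(ys)^3=(1+y+y^2)s,\qquad Y\xi=x^{-3}(xs^{-1})^3=-(1+x+x^2)s.$$
With $1+y+y^2=3+3Y+Y^2$ this reads
$$X\xi=0,\quad Y\eta=0,\quad X\eta=(3+3Y+Y^2)s,\quad Y\xi=-(3+3X+X^2)s.\tag{5}$$
The third relation gives $3s\in\gamma_3$, so $3M'\subseteq\gamma_3$. Multiplying by $I^{j-2}$, we get $3\gamma_j\subseteq\gamma_{j+1}$ for $j\ge2$.

Let $H=\langle h,M'\rangle$ be maximal and $g\notin H$. Then $H'=(h-1)M'$: this is a submodule, it lies in $H'$, and modulo it $h$ centralizes $M'$. From $h^g=h[h,g]$ and $h^{g^2}=h[h,g][h,g]^g$,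
$$V_H(g)=g^3,\qquad V_H(h)=h^3+3[h,g]+(g-1)[h,g]\pmod{H'}.\tag{6}$$
All these values lie in $M'/H'$.

**Step 1: $|\gamma_3/\gamma_4|=9$.** The purpose is to exclude the small quotients, in the spirit of the order-$27$ examples. The group $\gamma_3/\gamma_4$ has exponent dividing $3$ and is generated by $Xs,Ys$, so its order is $1$, $3$ or $9$.

If the order is $1$, then $\gamma_3=1$ by nilpotency. All $H'=(h-1)M'$ are trivial and $3M'=0$, so by (6) all four transfers are $g\mapsto g^3$. All entries of $\varkappa$ are equal, against (2).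

If the order is $3$, the homomorphism $M/M'\to\gamma_3/\gamma_4$, $g\mapsto(g-1)s$, is onto with kernel of order $3$. Let $H=\langle h,M'\rangle$ be one of the three maximal subgroups not given by this kernel, and $J=(h-1)M'\subseteq\gamma_3$. As $(h-1)s\notin\gamma_4$, we have $J+\gamma_4=\gamma_3$. So $B=\gamma_3/J$ satisfies $B=(\gamma_4+J)/J=XB+YB$. Iterating, $B=I^rB=0$ for large $r$. Thus $H'=J=\gamma_3$. In (6) the terms $3[h,g]$ and $(g-1)[h,g]$ lie in $\gamma_3$, so the transfer is $g\mapsto g^3\bmod\gamma_3$ for these three $H$. Three entries of $\varkappa$ are equal, against (2).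

In particular $\gamma_3\ne1$, so $c\ge3$.

**Step 2: cubes modulo $\gamma_4$.** Here the transfer kernels pin down $\xi$ and $\eta$ to leading order.

First, if $\xi\equiv ms$ mod $\gamma_3$, then $0=X\xi\equiv mXs$ mod $\gamma_4$. By Step 1, $Xs$ has order $3$ modulo $\gamma_4$, so $3\mid m$ and $\xi\in\gamma_3$. In the same way $Y\eta=0$ gives $\eta\in\gamma_3$. Now in $3s=X\eta-3Ys-Y^2s$ all terms on the right lie in $\gamma_4$, so $3s\in\gamma_4$ and $3M'\subseteq\gamma_4$. As $\gamma_2/\gamma_3$ has order $3$, $M'/\gamma_4$ is elementary of order $27$ with basis $s,Xs,Ys$. Write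
$$\xi\equiv aXs+bYs,\qquad\eta\equiv fXs+dYs\pmod{\gamma_4},\qquad a,b,d,f\in\mathbb F_3.$$

Next we need cubes of products. Let $z\in\{y,y^{-1}\}$ and $r=[z,x]$. Then $z^x=zr$, $z^{x^2}=z(2r+Xr)$, and
$$(xz)^3=x^3\,z^{x^2}z^xz=x^3z^3\,(2r+Xr)^{z^2}\,r^z.$$
Modulo $\gamma_4$ we have $z^2=1+2(z-1)+(z-1)^2$ and $3M'\equiv0$, so
$$(xz)^3\equiv x^3+z^3+3r+Xr+5(z-1)r\equiv x^3+z^3+Xr-(z-1)r.$$
For $z=y$, $r=s$, this is $(xy)^3\equiv\xi+\eta+Xs-Ys$. For $z=y^{-1}$, $r=y(ys)^{-1}=(s^{-1})^{y^{-1}}\equiv-s+Ys$. So $Xr\equiv-Xs$ and, as $(z-1)s\equiv-Ys$, also $(z-1)r\equiv Ys$. Hence $(xy^{-1})^3\equiv\xi-\eta-Xs-Ys$.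

Now apply (6) modulo $H'+\gamma_4$, where $H'+\gamma_4=\mathbb Z(h-1)s+\gamma_4$. Note $[x,y]=-s$ and $[xy^{\pm1},y]=[x,y]^{y^{\pm1}}\equiv-s$ modulo $\gamma_3$, so $(y-1)[xy^{\pm1},y]\equiv-Ys$. We obtain
$$\begin{aligned}
h=x&\ (\text{mod }Xs): &V(y)&=dYs, &V(x)&=\xi-Ys=(b-1)Ys;\\
h=y&\ (\text{mod }Ys): &V(x)&=aXs, &V(y)&=\eta+Xs=(f+1)Xs;\\
h=xy&\ (\text{mod }Xs+Ys): &V(y)&=(f-d)Xs, &V(h)&=(a-b+f-d)Xs;\\
h=xy^{-1}&\ (\text{mod }Xs-Ys): &V(y)&=(f+d)Xs, &V(h)&=(a+b-f-d)Xs.
\end{aligned}\tag{7}$$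
In detail, for $h=xy$ one has $V(h)=\xi+\eta+Xs-2Ys\equiv\xi+\eta+(Xs+Ys)\equiv\xi+\eta$, with $Ys\equiv-Xs$. For $h=xy^{-1}$ one has $V(h)=\xi-\eta-Xs-2Ys\equiv\xi-\eta-3Xs\equiv\xi-\eta$, with $Ys\equiv Xs$.

Read off the kernels, using $\{H_3,H_4\}=\{\langle xy,M'\rangle,\langle xy^{-1},M'\rangle\}$. From $\varkappa(2)=1$ we have $V_2(y)=0$, so $d=0$.

If $(\varkappa(3),\varkappa(4))=(3,4)$, then $V(h)=0$ for $h=xy$ and for $h=xy^{-1}$. So $a-b+f=0=a+b-f$, whence $a=0$ and $b=f$.

If $(\varkappa(3),\varkappa(4))=(2,2)$, then $V(x)=0$ in both rows. From $V(x)=V(xy)-V(y)$ we get $a-b=0$. From $V(x)=V(xy^{-1})+V(y)$ we get $a+b=0$. So $a=b=0$.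

In both cases $a=0$. If $f\ne-1$, then by the second row $V_1$ modulo $H_1'+\gamma_4$ has kernel exactly $H_2/M'$. So $\ker V_1\subseteq H_2/M'$ and $\varkappa(1)=2$, against (2). Hence $f=-1$. Choosing integer representatives,
$$\xi\equiv bYs,\quad\eta\equiv-Xs\pmod{\gamma_4},\qquad b=-1\text{ in case }(3,4),\quad b=0\text{ in case }(2,2).\tag{8}$$

**Step 3: from congruences to $Xt=0$.** We show that $\gamma_4$ is generated by the $X^is$, and then turn $\eta\equiv-Xs$ into an exact relation.

Since $3s\in\gamma_4$, we have $3\gamma_3\subseteq\gamma_5$. Work modulo $\gamma_5$ in (5), with (8). From $Y\eta=0$ we get $XYs\equiv0$. From $X\eta=(3+3Y+Y^2)s$ we get $3s\equiv-X^2s-Y^2s$. From $Y\xi=-(3+3X+X^2)s$ we get $3s\equiv-X^2s-bY^2s$. Subtracting, $(1-b)Y^2s\equiv0$ with $1-b\in\{1,2\}$. As $\gamma_4/\gamma_5$ has exponent dividing $3$, $Y^2s\in\gamma_5$. Since $\gamma_4$ is generated modulo $\gamma_5$ by $X^2s,XYs,Y^2s$, we get $\gamma_4=\mathbb ZX^2s+\gamma_5$.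

By induction $\gamma_j=\mathbb ZX^{j-2}s+\gamma_{j+1}$ for $j\ge4$. Indeed $\gamma_{j+1}$ is then generated modulo $\gamma_{j+2}$ by $X^{j-1}s$ and $YX^{j-2}s$, and $YX^{j-2}s=X^{j-3}(XYs)\in X^{j-3}\gamma_5\subseteq\gamma_{j+2}$. Therefore
$$\gamma_j=\sum_{i\ge j-2}\mathbb ZX^is\qquad(j\ge4),$$
and $|\gamma_j/\gamma_{j+1}|=3$ for $4\le j\le c$. So $|M|=3^{2+1+2+(c-3)}=3^{c+2}$.

Now $\eta+Xs\in\gamma_4=\sum_{i\ge2}\mathbb ZX^is$, so $\eta=-\varepsilon(X)Xs$ with $\varepsilon\in1+X\mathbb Z[X]$. As $X$ is nilpotent, $\varepsilon(X)$ acts invertibly. Then $0=Y\eta=-\varepsilon(X)XYs=-\varepsilon(X)Xt$ gives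
$$Xt=0,\qquad\text{i.e. }XYs=0.$$

Put $As=\mathbb Z[X]s$. Then $YX^is=0$ for $i\ge1$. Also $Yt=Y^2s\in\gamma_5=\sum_{i\ge3}\mathbb ZX^is$, so $Y^2t=0$, and $XYt=Y(Xt)=0$. Every $X^iY^js$ is therefore $0$, or in $As$, or equal to $t$: for $i,j\ge1$ it is $0$; $Y^2s=Yt\in As$; $Y^js=0$ for $j\ge3$. So $M'=As+\mathbb Zt$.

**Step 4: $Yt=0$.** This removes the last error term and yields the quadratic relation. Write $\xi=bt+v$ with $v\in\gamma_4=\sum_{i\ge2}\mathbb ZX^is$; then $Yv=0$. Substituting $\xi$ and $\eta$ in (5),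
$$-\varepsilon X^2s=3s+3t+Yt,\qquad bYt=-(3+3X+X^2)s.\tag{9}$$
Apply $Y$ to the first equation. The left side dies and $Y^2t=0$, so $0=3t+3Yt$. Apply $Y$ again: $3Yt=0$. Hence $3t=0$. The first equation becomes $3s=-\varepsilon X^2s-Yt\in XAs$, while $s\notin\gamma_3\supseteq XAs$. So $|As/XAs|=3$. As $As$ is finite, $|\ker(X|_{As})|=3$ too.

Suppose $Yt\ne0$. Since $Yt\in As$ and $XYt=0$, $\ker(X|_{As})=\langle Yt\rangle$. From $X\xi=0$ and $Xt=0$ we get $Xv=0$, so $v\in\langle Yt\rangle$. Now $H_1'=YM'=\mathbb Zt+\mathbb ZYt$, because $YX^is=0$ for $i\ge1$. So $V_1(x)=\xi=bt+v\in H_1'$, that is, $H_2/M'\subseteq\ker V_1$. Then $\varkappa(1)\in\{0,2\}$, hence $\varkappa(1)=0$ by (2). Therefore also $V_1(y)=0$: the element $q=\eta+3s+Xs$ from (6) lies in $H_1'$. Since $Xt=XYt=0$, $Xq=0$. But $X\eta=3s+3t+Yt$ by (5), so by $3t=0$ and (9)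
$$Xq=3s+Yt+3Xs+X^2s=(3+3X+X^2)s+Yt=(1-b)Yt\ne0,$$
because $Yt$ has order $3$ and $1-b\in\{1,2\}$. This contradiction shows $Yt=0$.

Now the second equation of (9) gives $(X^2+3X+3)s=0$. So $As=\mathbb Zs+\mathbb ZXs$ and $M'=\mathbb Zs+\mathbb ZXs+\mathbb Zt$. Since $Xt=Yt=0$ and $M'$ is abelian, $t$ is central. All claims of Proposition 2 are proved. $\square$

## 6. Cyclicity, the order bound and the coclass: Theorem B, parts 1 and 2

Let $G$ be as in Theorem A, with original $K=[G'',G]$. By Theorem A, $K=1$, so the form $\omega$ and Steps 1–3 of Section 4 are available for $G$ itself with $K=1$.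

**Step 1: $G''$ is cyclic.** Step 1 of Section 4 now says $\omega(t,M')\subseteq K=0$, and Step 3 says $G''=\langle u\rangle$ with $u=\omega(s,Xs)$. It is central by Theorem A. The claims on $c$ and $|M|$ are in Proposition 2.

**Step 2: multiples of $u$ in the lower central series.** This compares the order of $u$ with the class. The second identity of Lemma 1, used $j$ times, gives $\omega(X^js,X^{j+1}s)=3^ju$. The element $X^js$ lifts to $[y,x,x,\dots,x]\in\gamma_{j+2}(G)$ (with $j+1$ letters $x$). So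
$$3^ju\in[\gamma_{j+2}(G),\gamma_{j+3}(G)]\subseteq\gamma_{2j+5}(G).$$

**Step 3: the class and the bound.** Since $\mathrm{cl}(M)=c$, $\gamma_{c+1}(G)\le G''\le\zeta_1(G)$, so $\gamma_{c+2}(G)=1$ and $\mathrm{cl}(G)\in\{c,c+1\}$. If $|G''|=3^k$ with $k\ge1$, then $0\ne3^{k-1}u\in\gamma_{2k+3}(G)$. Hence $2k+3\le c+1$, i.e. $k\le(c-2)/2$. For $k=0$ the bound holds because $c\ge3$.

**Step 4: the coclass.** $|G|=3^{c+2+k}$, so $\mathrm{cc}(G)=c+2+k-\mathrm{cl}(G)$ is $k+2$ if $\mathrm{cl}(G)=c$ and $k+1$ if $\mathrm{cl}(G)=c+1$. $\square$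

## 7. Heisenberg groups over $\mathbb Z_3[\zeta]$ and types c.18, c.21

To show that the bound is attained, we build groups in which $M'$ is literally a quotient of $\mathbb Z_3[\zeta]$ plus a copy of $\mathbb F_3$ (from here on $\mathbb Z_3$ denotes the $3$-adic integers).

**The ring and the form.** Let $O=\mathbb Z_3[\zeta]$, $\zeta^2+\zeta+1=0$, and $X=\zeta-1$. Then $X^2+3X+3=\zeta^2+\zeta+1=0$, $X^2=-3\zeta$, and the norm is $N(X)=(\zeta-1)(\zeta^2-1)=3$. Let $\langle\cdot,\cdot\rangle$ be the alternating $\mathbb Z_3$-form on $O$ with $\langle1,\zeta\rangle=1$. Multiplication by $\lambda$ has determinant $N(\lambda)$, so $\langle\lambda a,\lambda b\rangle=N(\lambda)\langle a,b\rangle$. As $X^2O=3O$, we have $\langle X^nO,O\rangle\subseteq3^{\lfloor n/2\rfloor}\mathbb Z_3$.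

**The group.** Let $P=O\times\mathbb Z_3$ with
$$(a,r)(b',q)=(a+b',\ r+q+\tfrac12\langle a,b'\rangle),\qquad[(a,r),(b',q)]=(0,\langle a,b'\rangle).$$
Since $N(\zeta)=1$, $\theta(a,r)=(\zeta a,r)$ is an automorphism, with $\theta^3=1$. For $n\ge3$ and $1\le\ell\le\lfloor n/2\rfloor$ put
$$N_{n,\ell}=\{(a,r):a\in X^nO,\ r\in3^\ell\mathbb Z_3\}.$$
Because $\langle X^nO,O\rangle\subseteq3^\ell\mathbb Z_3$, this is a normal subgroup; it is $\theta$-invariant. Let $\bar P=P/N_{n,\ell}$, of order $3^{n+\ell}$; we write its elements as pairs.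

Let $b\in\{0,-1\}$. Let $G_0$ be the extension of $\bar P$ by an element $x$ with $p^x=\theta(p)$ and $x^3=(0,-b)$. It exists: in $\bar P\rtimes\langle\hat x\rangle$ with $\hat x$ of infinite order acting as $\theta$, the element $\hat x^3(0,-b)^{-1}$ is central, since $\theta^3=1$ and $(0,-b)$ is central and $\theta$-fixed. It generates a subgroup meeting $\bar P$ trivially, which we factor out. Put $y=(1,0)$. Then
$$s=[y,x]=(-1,0)(\zeta,0)=(X,-\tfrac12),\qquad t=[s,y]=(0,\langle X,1\rangle)=(0,-1).$$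

**Step 1: derived subgroups.** We compute $G_0'$ and $G_0''$. Let $\bar P_1$ be the image of $\{(a,r):a\in XO\}$. It is normal in $G_0$ of index $9$. The quotient is generated by $x,y$ and is abelian as $s\in\bar P_1$; also $x^3=(0,-b)$ and $y^3=(3,0)$ lie in $\bar P_1$. So it has type $(3,3)$, and $G_0'\le\bar P_1$. Conversely $G_0'$ contains $t$, which generates all $(0,r)$, and the conjugates $s^{x^i}=(\zeta^iX,-\frac12)$, whose first entries $X,\zeta X$ span $XO$. So $G_0'=\bar P_1$. As $\langle XO,XO\rangle=3\mathbb Z_3$, $G_0''=(0,3\mathbb Z_3/3^\ell\mathbb Z_3)$ has order $3^{\ell-1}$.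

**Step 2: the module of $M=G_0/G_0''$.** We need its structure to evaluate transfers. For $a\in XO$, $\langle a,\zeta a\rangle=N(a)\in3\mathbb Z_3$, and $\langle a,a'\rangle\in3\mathbb Z_3$ for $a,a'\in XO$. So
$$M'=XO/X^nO\oplus\mathbb F_3\ \text{(additive)},\qquad X(a,r)=(Xa,0),\qquad Y(a,r)=(0,\langle a,1\rangle),$$
$|M|=9\cdot3^{n-1}\cdot3=3^{n+2}$, and $s=(X,1)$ since $-\frac12=1$ in $\mathbb F_3$, $t=(0,-1)$, $Xs=(X^2,0)$. Moreover $\xi=x^3=(0,-b)=bt$, and $\eta=y^3=(3,0)=-Xs-3s$ since $3=-X^2-3X$. Next $\gamma_3=XM'+YM'=(X^2O/X^nO)\oplus\mathbb F_3$. As $\langle X^2O,1\rangle\subseteq3\mathbb Z_3$, $\gamma_4=(X^3O/X^nO,0)$. Since $3XO=X^3O$, the group $M'/\gamma_4$ is elementary of order $27$ with basis $s,Xs,t=Ys$, and $3s\in\gamma_4$.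

**Step 3: transfers.** The table (7) used only (6), $3M'\subseteq\gamma_4$, and the basis $s,Xs,Ys$ of $M'/\gamma_4$ with $\xi,\eta\in\gamma_3$. So it applies here with $a=d=0$, $f=-1$ and the present $b$. For $h=xy^i$, $Y$ kills $(X^2O/X^nO,0)$, so $h-1$ acts there as $X$ and $\gamma_4=(h-1)(X^2O/X^nO,0)\subseteq H'$. So for $h=x,xy,xy^{-1}$ the values in (7) are exact in $M'/H'$. By the basis of $M'/\gamma_4$, $t\notin H'$ for $h=x$ and $Xs\notin H'$ for $h=xy^{\pm1}$. We get:

- $h=x$: $V(y)=0$, $V(x)=(b-1)t\ne0$. The kernel is $\langle y\rangle$.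
- $h=xy$: $V(y)=-Xs$, $V(h)=-(b+1)Xs$. The kernel is $\langle h\rangle$ if $b=-1$, and $\langle hy^{-1}\rangle=\langle x\rangle$ if $b=0$.
- $h=xy^{-1}$: $V(y)=-Xs$, $V(h)=(b+1)Xs$. The kernel is $\langle h\rangle$ if $b=-1$, and $\langle hy\rangle=\langle x\rangle$ if $b=0$.
- $h=y$: $H'=YM'=\langle t\rangle$, and by (6) $V(x)=\xi=bt=0$, $V(y)=\eta+3s+Xs=0$ in $M'/H'$. The kernel is everything.

With $H_1=\langle y,G_0'\rangle$, $H_2=\langle x,G_0'\rangle$, $H_3=\langle xy,G_0'\rangle$, $H_4=\langle xy^{-1},G_0'\rangle$ we have $\varkappa=(0,1,3,4)$, type c.21, for $b=-1$, and $\varkappa=(0,1,2,2)$, type c.18, for $b=0$.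

**Step 4: the bound is attained.** By Proposition 2, $|M|=3^{\mathrm{cl}(M)+2}$, so $c=\mathrm{cl}(M)=n$. With $\ell=\lfloor n/2\rfloor$, $|G_0''|=3^{\lfloor n/2\rfloor-1}=3^{\lfloor(c-2)/2\rfloor}$. This works for every $c=n\ge3$ and both types.

For example, $n=4$, $\ell=2$ gives groups of order $3^{n+\ell+1}=3^7$ of types c.18 and c.21 with $|G_0''|=3$. So the conjecture is about a nonempty class of groups.

## 8. Twisting the cubes: the four types of section E

The only difference between sections c and E is $\ker V_1$. In the model $V_1=0$ because $\xi\equiv0$ and $\eta+3s+Xs\equiv0$ modulo $\langle t\rangle$. We change the cubes of $x$ and $y$ by a deep central element, leaving commutators alone.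

**Step 1: the central element.** Let $n\ge4$ and $1\le\ell\le\lfloor(n-1)/2\rfloor$, with $G_0$ as in Section 7, and let $\sigma$ be the image of $(X^{n-1},0)$ in $\bar P$. It lies in $G_0'$ and has order $3$, as $3X^{n-1}\in X^nO$ but $X^{n-1}\notin X^nO$. It is central in $\bar P$ because $\langle X^{n-1}O,O\rangle\subseteq3^{\lfloor(n-1)/2\rfloor}\mathbb Z_3\subseteq3^\ell\mathbb Z_3$. It is fixed by $\theta$: as $\langle X^{n-1},X^n\rangle=3^{n-1}\langle1,X\rangle=3^{n-1}$,
$$(\zeta X^{n-1},0)=(X^{n-1},0)\,(X^n,-\tfrac12\,3^{n-1}),$$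
and the last factor lies in $N_{n,\ell}$. So $\sigma\in\zeta_1(G_0)$.

**Step 2: the twisted group.** We want new generators with the same commutators and with cubes multiplied by powers of $\sigma$. Let $A=\langle\hat x\rangle\times\langle\hat y\rangle\cong C_9\times C_9$, written additively, and let $D$ be the fiber product of $G_0$ and $A$ over $G_0/G_0'\cong A/3A$, $x\leftrightarrow\hat x$, $y\leftrightarrow\hat y$. For $\alpha,\gamma\in\{0,\pm1\}$ put
$$B=\langle(\sigma^{-\alpha},3\hat x),\ (\sigma^{-\gamma},3\hat y)\rangle\le D,\qquad G=D/B.$$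
$B$ is central. An element $(\sigma^{-\alpha i-\gamma j},3i\hat x+3j\hat y)$ with second entry $0$ has $3\mid i$ and $3\mid j$, so it is trivial; thus $B\cap(G_0\times0)=1$.

As $D$ maps onto $G_0$ and $A$ is abelian, $D'=G_0'\times0$. So $G'=D'B/B\cong G_0'$, and the images of $(x,\hat x),(y,\hat y)$, again called $x,y$, act on it as before, with the same $s$. In particular $|G''|=3^{\ell-1}$. The second projection $D\to A$ is onto with kernel $G_0'\times0=D'$, and $B$ maps onto $3A$. So $G/G'\cong A/3A$ is of type $(3,3)$.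

**Step 3: the new cubes.** For $M=G/G''$, the module $M'$ is the one of Section 7. In $G$ we have $(x,\hat x)^3=(x^3,3\hat x)\equiv(x^3\sigma^\alpha,0)$ modulo $B$, and similarly for $y$. Hence
$$\xi=bt+\alpha\bar\sigma,\qquad\eta=-Xs-3s+\gamma\bar\sigma,\qquad\bar\sigma=(X^{n-1},0)\in\gamma_4(M),\quad\bar\sigma\notin\langle t\rangle,$$
where $\bar\sigma\in\gamma_4(M)$ because $n\ge4$.

**Step 4: the transfer kernels.** For $h=x,xy,xy^{-1}$ we have $\gamma_4\subseteq H'$, so changing $\xi,\eta$ within $\gamma_4$ does not alter the values in (7). Thus $\varkappa(2),\varkappa(3),\varkappa(4)$ are as before. Modulo $H_1'=\langle t\rangle$, (6) gives $V_1(x)=\alpha\bar\sigma$ and $V_1(y)=\gamma\bar\sigma$.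

- $(\alpha,\gamma)=(1,0)$: $\ker V_1=\langle y\rangle$, so $\varkappa(1)=1$. This is type E.6 for $b=0$ and type E.8 for $b=-1$.
- $(\alpha,\gamma)=(1,\pm1)$: $\ker V_1=\langle xy^{\mp1}\rangle$, so $\varkappa(1)\in\{3,4\}$. This is type E.14 for $b=0$ and type E.9 for $b=-1$.

**Step 5: orders.** Again $|M|=9\cdot3^n=3^{n+2}$ and (2) holds, so $c=\mathrm{cl}(M)=n$ by Proposition 2. With $\ell=\lfloor(n-1)/2\rfloor$ we get $|G''|=3^{\ell-1}=3^{\lfloor(c-3)/2\rfloor}$ for every $c=n\ge4$. For odd $c\ge5$ this equals $3^{\lfloor(c-2)/2\rfloor}$, so the bound is attained for each of E.6, E.8, E.9, E.14. Together with the groups of Section 7 this covers all six types for odd $c\ge5$ and proves part 3 of Theorem B. $\blacksquare$
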